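
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}

\title{A definable linear order with no definable embedding\\ into the surreal numbers}


\begin{abstract}
In G\"odel--Bernays set theory with global choice, every class linear order embeds into the
surreal numbers. We show that, if $\mathrm{ZFC}$ is consistent, the corresponding statement for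
definable linear orders is not provable in $\mathrm{ZFC}$: there is one linear order $\Lambda$,
defined by an explicit formula without parameters, such that it is consistent with $\mathrm{ZFC}$
that no formula, with any set parameters, defines an order-embedding of $\Lambda$ into the
surreals. In contrast, $\mathrm{ZFC}+V=L$ proves every instance of universality. We also prove in
$\mathrm{ZF}$ that a definable linear order embeds definably into the surreals if and only if
there is a definable way to choose, in each of its subsets with at least two elements, a nonempty
proper initial segment.
\end{abstract}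

\section{Introduction}

\subsection{The question}

A surreal number is a sign sequence $x:\alpha\to\{+,-\}$, where $\alpha$ is an ordinal, the
\emph{length} (or birthday) of $x$. We write $x(\delta)=\text{undefined}$ when $\delta\ge\alpha$.
Surreals are compared lexicographically, with
\[
  -\;<\;\text{undefined}\;<\;+ ,
\]
so $x<y$ means that $x(\delta)<y(\delta)$ at the first $\delta$ where $x$ and $y$ differ. This
gives a linear order on the proper class $\mathrm{No}$ of surreals. There is always room between
sets: if $L$ and $R$ are sets of surreals with $L<R$, there is a surreal $z$ with
$L<z<R$ (Lemma~\ref{lem:room} below). Hence every linear order on a \emph{set} embeds into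
$\mathrm{No}$, given the axiom of choice: well-order the set and place its points one by one,
each into the gap that the earlier points leave for it.

For a linear order on a proper class the same proof needs a well-order of the class whose proper
initial segments are sets. In G\"odel--Bernays set theory with global choice ($\mathrm{GBC}$) there
is one, and so in $\mathrm{GBC}$ every class linear order embeds into $\langle\mathrm{No},<\rangle$.
In $\mathrm{ZFC}$ the classes are the classes definable from set parameters, and there need not be a
definable well-order of the universe. On the other hand, a definable order brings its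
definition along, and some definable orders embed without any choice. The ordinals do, by
sending $\alpha$ to the sequence of $\alpha$ plus signs. The following question, posed in
\cite{slides}, is therefore natural:
\begin{quote}
``Can one prove the universality of the surreals in ZFC for definable linear orders?''
\end{quote}
We read it as follows. Is there, for every formula $\varphi(u,v,\vec p)$, a formula
$\psi(u,v,\vec p,\vec q)$ such that $\mathrm{ZFC}$ proves: for all sets $\vec p$, if
$\varphi(\cdot,\cdot,\vec p)$ defines a linear order on a class, then for some sets $\vec q$ the
formula $\psi(\cdot,\cdot,\vec p,\vec q)$ defines an order-embedding of it into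
$\langle\mathrm{No},<\rangle$? This is our interpretation of the question, not the wording of
\cite{slides}. It is generous to the positive side, since the embedding may use new set parameters.
The answer is nevertheless negative, if $\mathrm{ZFC}$ is consistent.

\subsection{Results}

Finitely many set parameters can be coded by one set, so we usually write a single parameter $q$.
A map $f$ between linear orders is \emph{weakly monotone} if $e'\le e$ implies $f(e')\le f(e)$.

The counterexample is a linear order $\Lambda=(X,\lhd)$ whose definition, a formula without
parameters, is given in Definition~\ref{def:Lambda}.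

\begin{theorem}\label{thm:main}
$\mathrm{ZFC}$ proves that $\Lambda$ is a linear order all of whose proper initial segments are
sets. Let $T$ be the theory consisting of $\mathrm{ZFC}$ and, for every formula $\psi(u,v,w)$, the
sentence ``for no set $q$ does $\psi(\cdot,\cdot,q)$ define an order-embedding of $\Lambda$ into
$\langle\mathrm{No},<\rangle$''. If $\mathrm{ZFC}$ is consistent, then so is $T$. In particular,
no $\psi$ is then as required in the question for the formula $\varphi$ that defines $\Lambda$, and
the universality of $\mathrm{No}$ for definable linear orders is not provable in $\mathrm{ZFC}$.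
\end{theorem}

One model thus defeats all formulas and all parameters at once, so the answer is also negative if
$\psi$ is allowed to vary from model to model.

For an ordinal $\kappa$ let $\Gamma_\kappa$ be the group of functions $g:\kappa\to\mathbb Z$ with
finite support $\operatorname{supp}g=\{\xi:g(\xi)\ne0\}$. Call $g\ne0$ \emph{positive} if
$g(\xi)>0$ for $\xi=\max\operatorname{supp}g$. Sums of positive elements are positive, and exactly
one of $g,-g$ is positive when $g\neq0$; so $\Gamma_\kappa$ is an ordered abelian group, with
$g<g'$ iff $g'-g$ is positive. For $\beta<\kappa$ let $e_\beta\in\Gamma_\kappa$ be $1$ at $\beta$ and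
$0$ elsewhere.

\begin{theorem}\label{thm:strong}
\begin{enumerate}
\item[\textup{(a)}] In the models of $T$ constructed in Section~\ref{sec:model}, the following holds
for every set $q$. There are a proper class of ordinals $\kappa$, and for each of them a
$\lhd$-convex \emph{set} $E\subseteq X$ isomorphic to $\Gamma_\kappa$, such that every weakly monotone map
$E\to\mathrm{No}$ that is the restriction of a class function definable from $q$ is constant.
\item[\textup{(b)}] There is an ordered \emph{field}, definable without parameters, that,
consistently relative to $\mathrm{ZFC}$, has no embedding into $\mathrm{No}$ definable from set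
parameters, even as a linear order.
\item[\textup{(c)}] If $\mathrm{ZFC}$ is consistent, then $\mathrm{GB}$ with the axiom of choice
for sets does not prove that every class linear order embeds into $\mathrm{No}$, nor that every
class ordered field does.
\end{enumerate}
\end{theorem}

The other two results locate the choice that is needed. By a \emph{cut} in a linear order $I$ we mean
a nonempty proper initial segment of $I$.

\begin{theorem}[in $\mathrm{ZF}$]\label{thm:class}
A definable class linear order $E$ has a definable order-embedding into $\mathrm{No}$ if and only
if there is a definable class function $d$ assigning to each \emph{set} $I\subseteq E$ with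
$|I|\ge2$ a cut $d(I)$ in $I$. (Definability is with set parameters on both sides.)
\end{theorem}

\begin{corollary}\label{cor:VL}
If some well-order of the universe is definable from set parameters, then every definable linear
order embeds definably into $\mathrm{No}$. In particular, $\mathrm{ZFC}+V=L$ proves every
instance of universality for definable linear orders.
\end{corollary}

\subsection{The idea}

Theorem~\ref{thm:class} shows what to look for: a definable order containing sets in which no
cut can be singled out. Section~\ref{sec:cuts} proves it. Section~\ref{sec:small} exhibits such a
set in the simplest case, for a single Cohen generic function $b:\omega\to\mathbb Z$. The set is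
$b+\Gamma_\omega$, ordered by the last place where two functions differ. Changing $b$ at one
late place is a finite modification, so the set is unchanged; the change is beyond what a given
forcing condition knows; and, late places being dominant in the order, it carries points
across any given cut.

Two things must be added. A set parameter can destroy any one such example, so we need a
proper class of them, all but set many of which are generic over any given parameter. And they must
all be fitted into one linear order defined without parameters. Section~\ref{sec:order} does this within
$\mathrm{ZFC}$, using functions on ordinals of uncountable cofinality all of whose proper initial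
segments are constructible. Section~\ref{sec:model} adds the generic functions, by a class product
over a model of $V=L$. Section~\ref{sec:proof} combines the pieces, and
Section~\ref{sec:fields} deals with fields and with $\mathrm{GB}$.

\section{Embeddings into the surreals and choices of cuts}\label{sec:cuts}

In this section we work in $\mathrm{ZF}$.

\subsection{A monotone map produces a cut}

The surreals form a tree of sign sequences, and a nonconstant map into a tree has a first level at
which its values branch.

\begin{lemma}\label{lem:split}
Let $E$ be a linear order and $f:E\to\mathrm{No}$ weakly monotone and nonconstant. Let $\delta$ be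
the least ordinal such that the values $f(e)(\delta)\in\{-,\text{undefined},+\}$, $e\in E$, are not
all equal, and let $m$ be the least of these values. Then
\[
   C_f=\{e\in E: f(e)(\delta)=m\}
\]
is a cut in $E$.
\end{lemma}

\begin{proof}
The ordinal $\delta$ exists since $f$ is not constant. The set $C_f$ is nonempty by choice of $m$,
and proper because at least two values occur at $\delta$. Let $e\in C_f$ and $e'<e$. Then
$f(e')\le f(e)$, and the two sequences agree below $\delta$. So $f(e')(\delta)\le
f(e)(\delta)=m$, and by minimality of $m$ equality holds, that is, $e'\in C_f$.
\end{proof}

If $f$ is a definable embedding of a class order $E$, then $d(I)=C_{f\restriction I}$ is a definable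
choice of cuts for the sets $I\subseteq E$ with $|I|\ge2$. This proves one direction of
Theorem~\ref{thm:class}. For our negative result the lemma is used for a single set $E$.

\subsection{Cuts embed sets}

Conversely, suppose a cut is chosen in every subset of a set. Then we can locate a point by repeated
bisection, and record a sign at each step.

\begin{lemma}\label{lem:sets}
Let $I$ be a nonempty linearly ordered set and $d$ a function assigning to each $J\subseteq I$ with
$|J|\ge2$ a cut $d(J)$ in $J$. There is an order-embedding $g_I:I\to\mathrm{No}$, defined explicitly
from $I$, its order and $d$.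
\end{lemma}

\begin{proof}
For $x\in I$ define sets $J_\gamma(x)\ni x$ by recursion. Let $J_0(x)=I$. If
$J_\gamma(x)=\{x\}$, stop. If $|J_\gamma(x)|\ge2$, then
\begin{itemize}
\item if $x\in d(J_\gamma(x))$, put $J_{\gamma+1}(x)=d(J_\gamma(x))$ and $g_I(x)(\gamma)=-$;
\item if $x\notin d(J_\gamma(x))$, put $J_{\gamma+1}(x)=J_\gamma(x)\setminus d(J_\gamma(x))$ and
$g_I(x)(\gamma)=+$.
\end{itemize}
At limits take intersections. The sets strictly decrease, so the process stops: otherwise the
ordinals would inject into the power set of $I$. So $g_I(x)$ is a sign sequence.

Let $x<y$ in $I$. At the earlier of the two stopping stages both $J_\gamma(x)$ and $J_\gamma(y)$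
are defined, one of them is a singleton, and as they contain $x$ and $y$ respectively, they differ. So
there is a least $\gamma$ at which both are defined and differ. It is not $0$ and not a limit; let
$\gamma=\delta+1$. The set $J=J_\delta(x)=J_\delta(y)$ contains $x$ and $y$, and exactly one of
them lies in $d(J)$, since otherwise the next sets would be equal. As $d(J)$ is an initial segment
of $J$ and $x<y$, we have $x\in d(J)$ and $y\notin d(J)$, so $g_I(x)(\delta)=-$ and
$g_I(y)(\delta)=+$. Below $\delta$ the signs agree, because the sign at $\eta<\delta$ is
determined by which of the two pieces of $J_\eta(x)=J_\eta(y)$ is $J_{\eta+1}(x)=J_{\eta+1}(y)$.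
Hence $g_I(x)<g_I(y)$.
\end{proof}

A well-order $\prec$ of $I$ provides such a $d$: let $e$ be the $\prec$-least element of $J$ and put
\begin{equation}\label{eq:wo}
  d(J)=\begin{cases}\{x\in J:x\le e\}&\text{if this is not all of }J,\\
                    \{x\in J:x<e\}&\text{otherwise.}\end{cases}
\end{equation}
In the second case $e$ is the largest of at least two elements, so $d(J)$ is nonempty. Thus, under
the axiom of choice, every linearly ordered set embeds into $\mathrm{No}$.

\subsection{Room inside a gap}

For a class order $E$ the recursion of Lemma~\ref{lem:sets} is not available, because $d$ is defined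
on sets only. Instead we treat $E$ in set-sized layers and fit each new layer into the gaps left by the
earlier ones. A gap may receive many new points, so one surreal in the gap does not suffice. We need a
sign sequence \emph{all of whose extensions} lie in the gap.

\begin{lemma}\label{lem:room}
Let $L$ and $R$ be sets of surreals such that $l<r$ for all $l\in L$, $r\in R$. There is a surreal
$s^*=s^*(L,R)$, explicitly defined from $L$ and $R$, such that $L<z<R$ for every surreal
$z\supseteq s^*$.
\end{lemma}

\begin{proof}
Let $\beta$ be the least ordinal that is $\ge$ the length of every member of $L\cup R$. Define $s^*$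
of length $\beta+1$ by recursion: for $\gamma\le\beta$, let $s^*(\gamma)=+$ if some $l\in L$ with
$l\supseteq s^*\restriction\gamma$ has $l(\gamma)\in\{\text{undefined},+\}$, and let
$s^*(\gamma)=-$ otherwise. We show by induction on $\gamma\le\beta+1$:
\begin{quote}
Every $l\in L$ either extends $s^*\restriction\gamma$ or has a first difference $\delta<\gamma$
from $s^*$, with $l(\delta)<s^*(\delta)$. Every $r\in R$ either extends
$s^*\restriction\gamma$ or has a first difference $\delta<\gamma$ from $s^*$, with
$r(\delta)>s^*(\delta)$.
\end{quote}
For $\gamma=0$ this is trivial, and at a limit $\gamma$ it follows from the earlier cases. Consider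
the step from $\gamma$ to $\gamma+1$; only members that extend $s^*\restriction\gamma$ matter.

\emph{Case $s^*(\gamma)=+$.} If $l\in L$ extends $s^*\restriction\gamma$, then $l(\gamma)=+$, or
$l(\gamma)<+=s^*(\gamma)$, as required. Let $r\in R$ extend $s^*\restriction\gamma$, and let
$l\in L$ witness $s^*(\gamma)=+$. Now $l$ and $r$ agree below $\gamma$ and $l<r$. If $l(\gamma)=+$,
then $r(\gamma)\ge l(\gamma)$ gives $r(\gamma)=+$. If $l(\gamma)$ is undefined, then
$l=s^*\restriction\gamma\subseteq r$, and $r>l$ again gives $r(\gamma)=+$. So $r$ extends
$s^*\restriction(\gamma+1)$.

\emph{Case $s^*(\gamma)=-$.} By definition every $l\in L$ extending $s^*\restriction\gamma$ has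
$l(\gamma)=-$. Every $r\in R$ extending $s^*\restriction\gamma$ has $r(\gamma)=-$ or
$r(\gamma)>-=s^*(\gamma)$.

This completes the induction. No member of $L\cup R$ extends $s^*$, since its length is at most
$\beta$. So, by the statement for $\gamma=\beta+1$, every member of $L\cup R$ is compared with $s^*$
at a position $\le\beta$, and with the desired result. Any $z\supseteq s^*$ agrees with $s^*$ at all
these positions.
\end{proof}

\begin{example}
Let $0$ be the empty sequence, $1=\langle+\rangle$, $L=\{0\}$ and $R=\{1\}$. Then $\beta=1$. We get
$s^*(0)=+$, since $0$ is undefined at position $0$, and $s^*(1)=-$, since no member of $L$ extends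
$\langle+\rangle$. So $s^*=\langle+,-\rangle$, and indeed all its extensions lie strictly between $0$
and $1$.
\end{example}

\subsection{Gluing}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
One direction was proved after Lemma~\ref{lem:split}. For the other, let $d$ be given. We define
order-embeddings $f_\alpha:E\cap V_\alpha\to\mathrm{No}$, each extending the earlier ones, by recursion,
starting with the empty map $f_0$ and taking unions at limits. Suppose $f_\alpha$ is given. Let
$f_{\alpha+1}$ agree with $f_\alpha$ on the old points, those in $V_\alpha$. For a new point
$x\in E\cap(V_{\alpha+1}\setminus V_\alpha)$ let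
\[
L_x=\{f_\alpha(e):e\in E\cap V_\alpha,\ e<x\},\qquad
R_x=\{f_\alpha(e):e\in E\cap V_\alpha,\ e>x\},
\]
and let $I_x$ be the set of new points $y$ with $L_y=L_x$. Then also $R_y=R_x$, since
$f_\alpha$ is injective and each of $x,y$ splits $E\cap V_\alpha$ into two complementary parts. Put
\[
  f_{\alpha+1}(x)=s^*(L_x,R_x)^\frown g_{I_x}(x),
\]
with $s^*$ from Lemma~\ref{lem:room} and $g_{I_x}$ from Lemma~\ref{lem:sets} for the restriction of
$d$ to subsets of $I_x$.

By Lemma~\ref{lem:room}, $L_x<f_{\alpha+1}(x)<R_x$, so new points are correctly compared with old
ones. Two new points in the same gap, that is, with the same sets $L_x,R_x$, have images with the same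
initial part $s^*(L_x,R_x)$, and are correctly compared by Lemma~\ref{lem:sets}. If $x<y$ are new points
in different gaps, then $L_x\subsetneq L_y$, so there is an old point $e$ with $x<e<y$, and
$f_{\alpha+1}(x)<f_\alpha(e)<f_{\alpha+1}(y)$. So $f_{\alpha+1}$ is
an order-embedding, and $\bigcup_\alpha f_\alpha$ is a definable order-embedding of $E$ into
$\mathrm{No}$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:VL}]
Let $\prec$ be a definable well-order of the universe. For a set $I\subseteq E$ with $|I|\ge2$
define $d(I)$ by \eqref{eq:wo}, and apply Theorem~\ref{thm:class}. If $V=L$, take for $\prec$ the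
canonical well-order $<_L$ of $L$. The formula for the embedding then depends only on the formula
for $E$, and its parameters are those of $E$; so for each $\varphi$ there is one $\psi$ as required.
\end{proof}

\section{The simplest set without a preferred cut}\label{sec:small}

\subsection{Shifts move cuts}

Let $\kappa$ be a limit ordinal and $b:\kappa\to\mathbb Z$. The functions that differ from $b$ at only
finitely many places form the set
\[
   b+\Gamma_\kappa=\{b+h:h\in\Gamma_\kappa\}.
\]
Order it by $c<c'$ iff $c'-c$ is positive, that is, iff $c\ne c'$ and $c(\xi)<c'(\xi)$ at the largest
$\xi$ with $c(\xi)\ne c'(\xi)$. The order is isomorphic to $\Gamma_\kappa$, but the \emph{set}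
$b+\Gamma_\kappa$ has no marked origin: it is also $b'+\Gamma_\kappa$ for each of its elements $b'$.
If an element $b+h$ is described relative to the origin $b$, moving the origin far up pushes it
above any given point.

\begin{lemma}\label{lem:shift}
Let $C$ be a cut in $b+\Gamma_\kappa$, let $h_0,h_1\in\Gamma_\kappa$, and let $b+h_1\notin C$. If
$\beta<\kappa$ is larger than all elements of $\operatorname{supp}h_0\cup\operatorname{supp}h_1$,
then $(b+e_\beta)+h_0\notin C$.
\end{lemma}

\begin{proof}
The difference $(b+e_\beta+h_0)-(b+h_1)=e_\beta+h_0-h_1$ has largest support element $\beta$ and value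
$1$ there. So $b+h_1<b+e_\beta+h_0$, and $C$ is an initial segment not containing $b+h_1$.
\end{proof}

\subsection{One Cohen function}

We use the standard facts of forcing over a countable transitive model. Let $N$ be such a model of
$\mathrm{ZFC}$ (assumed to exist for this example), let $Q$ be the set of finite sequences of integers,
ordered by end-extension, and let $b:\omega\to\mathbb Z$ be the union of a $Q$-generic filter over $N$.
For $x:\omega\to\mathbb Z$ write $E_x=x+\Gamma_\omega$.

\begin{proposition}\label{prop:cohen}
No cut in $E_b$ is definable in $N[b]$ from $E_b$ and parameters in $N$. Hence no nonconstant weakly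
monotone map $E_b\to\mathrm{No}$ is definable in this way.
\end{proposition}

\begin{proof}
The second statement follows from the first by Lemma~\ref{lem:split}. Suppose
$C=\{c\in E_b:N[b]\models\psi(c,E_b,a)\}$ is a cut, where $a\in N$. Choose $h_0,h_1\in\Gamma_\omega$
with $b+h_0\in C$ and $b+h_1\notin C$. Some condition $p\subset b$ forces
$\psi(\dot b+\check h_0,E_{\dot b},\check a)$, where $\dot b$ is the canonical name of $b$. Choose
$\beta\ge\operatorname{dom}p$ above all elements of
$\operatorname{supp}h_0\cup\operatorname{supp}h_1$, and let $b'=b+e_\beta$.

The map $s\mapsto s+e_\beta\restriction\operatorname{dom}s$ is an automorphism of $Q$ in $N$. So $b'$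
is also generic, and $N[b']=N[b]$. As $\beta\ge\operatorname{dom}p$, we have $p\subset b'$. Therefore
$N[b]=N[b']\models\psi(b'+h_0,E_{b'},a)$. But $E_{b'}=E_b$, since $b'$ is a finite modification of
$b$. So $b+e_\beta+h_0\in C$, which contradicts Lemma~\ref{lem:shift}.
\end{proof}

It matters here that there are infinitely many places: a condition decides only an initial part of $b$,
and the places it leaves open are the ones that dominate the order.

To turn this into a theorem about definable class orders, we must overcome three difficulties.
\begin{enumerate}
\item \emph{Parameters.} If $b$ is available as a parameter, then $b+h\mapsto h$ identifies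
$E_b$ with $\Gamma_\omega$, and cuts in $E_b$ are definable. We shall use a proper class of
generic functions $b_\kappa:\kappa\to\mathbb Z$, such that any set parameter lives in an extension by
those with small $\kappa$, and the later ones are generic over it.
\item \emph{One definable order.} The sets $b+\Gamma_\kappa$ must be convex pieces of one linear order
defined without reference to the generic object. So we need a definable linear order on the
\emph{classes} of functions modulo finite modification. This is where $\omega$ has to be replaced by
ordinals of uncountable cofinality.
\item \emph{Class forcing.} Adding a proper class of sets can destroy $\mathrm{ZFC}$, so we have to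
verify that it survives.
\end{enumerate}

\section{The order $\Lambda$}\label{sec:order}

Work in $\mathrm{ZFC}$. Write $s=^*t$ if $s,t$ are functions with the same domain that differ at only
finitely many places. How can we order two sets $b+\Gamma_\kappa\ne c+\Gamma_\kappa$ without choosing
representatives? The idea is to attach to $b$ a set $A_b\subseteq L$ that does not change if $b$ is
finitely modified. Subsets of $L$ can be compared lexicographically along the canonical well-order
$<_L$ of $L$.

\begin{definition}\label{def:Lambda}
Let $X$ be the class of all functions $b:\kappa\to\mathbb Z$ such that $\kappa$ is an ordinal of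
uncountable cofinality and $b\restriction\alpha\in L$ for all $\alpha<\kappa$. For such $b$ put
\[
  A_b=\{s:\exists\alpha<\kappa\ (s:\alpha\to\mathbb Z,\ s=^*b\restriction\alpha)\}.
\]
For $b,c\in X$ let $b\lhd c$ iff one of the following holds:
\begin{enumerate}
\item[\textup{(1)}] $\operatorname{dom}b<\operatorname{dom}c$;
\item[\textup{(2)}] $\operatorname{dom}b=\operatorname{dom}c$, $A_b\ne A_c$, and the $<_L$-least
element of $A_b\,\triangle\,A_c$ lies in $A_c$;
\item[\textup{(3)}] $\operatorname{dom}b=\operatorname{dom}c$, $A_b=A_c$, $b\ne c$, and
$b(\xi)<c(\xi)$ for the largest $\xi$ with $b(\xi)\ne c(\xi)$.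
\end{enumerate}
Let $\Lambda=(X,\lhd)$.
\end{definition}

A finite modification of an element of $L$ is in $L$, so $A_b\subseteq L$, as clause (2) requires.
Clause (3) requires that two functions with $A_b=A_c$ differ at finitely many places only. This
is where uncountable cofinality is used.

\begin{lemma}\label{lem:Ab}
Let $b,c\in X$ have the same domain $\kappa$. Then $A_b=A_c$ iff $b=^*c$, that is, iff
$c-b\in\Gamma_\kappa$. Moreover, $b+g\in X$ for every $g\in\Gamma_\kappa$.
\end{lemma}

\begin{proof}
If $b=^*c$, then $b\restriction\alpha=^*c\restriction\alpha$ for all $\alpha<\kappa$, so $A_b=A_c$.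
Conversely, let $A_b=A_c$ and $D=\{\xi:b(\xi)\ne c(\xi)\}$. For each $\alpha<\kappa$ we have
$b\restriction\alpha\in A_b=A_c$, so $b\restriction\alpha=^*c\restriction\alpha$ and $D\cap\alpha$ is
finite. If $D$ were infinite, its first $\omega$ elements would be contained in some $\alpha<\kappa$,
because $\operatorname{cf}\kappa>\omega$, and $D\cap\alpha$ would be infinite. So $D$ is
finite. Finally, $(b+g)\restriction\alpha$ is a finite modification of $b\restriction\alpha\in L$, hence
in $L$.
\end{proof}

For $\kappa=\omega$ this fails completely: any $s:n\to\mathbb Z$ is a finite modification of
$b\restriction n$, so $A_b$ would be the set of all finite sequences of integers, for every $b$.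

\begin{proposition}\label{prop:linear}
$\Lambda$ is a linear order all of whose proper initial segments are sets. For $b\in X$ with domain
$\kappa$, the set
\[
  E_b=\{c\in X:\operatorname{dom}c=\kappa,\ A_c=A_b\}
\]
equals $b+\Gamma_\kappa$, with the order of Section~\ref{sec:small}. It is $\lhd$-convex and isomorphic
to $\Gamma_\kappa$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:Ab}, $E_b=b+\Gamma_\kappa$. On this set only clause (3) applies, and it is the
order of Section~\ref{sec:small}. Clause (2) compares the different sets $E_b$ with a given domain
through the sets $A_b$, viewed as characteristic functions on $(L,<_L)$. This is a lexicographic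
order along a well-order, so it is linear. Clause (1) compares the domains. So $\Lambda$ is the
ordered sum of the sets $E_b$ over a linear order of these sets; it is linear, and each $E_b$ is
convex. A proper initial segment omits some $c\in X$, so it is contained in
$\{b\in X:\operatorname{dom}b\le\operatorname{dom}c\}$, which is a set.
\end{proof}

\begin{remark}
Only clause (3) can be an obstacle to a definable embedding into $\mathrm{No}$. The class of all
sets $E_b$, ordered by clauses (1) and (2), embeds definably, by Theorem~\ref{thm:class}. Indeed, let
$I$ be a set of at least two of the $E_b$. If different domains occur, let $d(I)$ consist of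
the members with the least domain that occurs. Otherwise let $s$ be the $<_L$-least element of $L$ that
belongs to some but not all of the sets $A_b$ with $E_b\in I$, and let $d(I)$ consist of those
$E_b\in I$ with $s\notin A_b$. Below $s$ all these $A_b$ agree, so $d(I)$ is a cut.
\end{remark}

\section{The model}\label{sec:model}

\subsection{The metamathematical frame}\label{sec:frame}

We want to force over a countable transitive model of $\mathrm{ZFC}+V=L$, assuming only that
$\mathrm{ZFC}$ is consistent. Let $\mathrm{ZFC}^*$ be the theory in the language $\{\in,N\}$, with
$N$ a constant, consisting of $\mathrm{ZFC}$, ``$N$ is a countable transitive set'', and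
``$N\models\sigma$'' for each axiom $\sigma$ of $\mathrm{ZFC}+V=L$.

If $\mathrm{ZFC}$ is consistent, so is $\mathrm{ZFC}^*$. Given finitely many $\sigma$,
$\mathrm{ZFC}$ proves that they hold in $L$, hence by reflection in some $L_\alpha$, hence in the
transitive collapse of a countable elementary submodel of $L_\alpha$. So for every finite part of
$\mathrm{ZFC}^*$, $\mathrm{ZFC}$ proves that there is a set $N$ as this part requires.

From now on we argue in $\mathrm{ZFC}^*$. We construct a set $N[G]$ and prove, for each axiom
$\sigma$ of $T$ separately, that $N[G]\models\sigma$. An inconsistency in $T$ uses finitely many of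
its axioms, so it would yield one in $\mathrm{ZFC}^*$, hence in $\mathrm{ZFC}$. Accordingly,
statements below about ``every formula'' are schemes, and a model of $\mathrm{ZFC}$ is a
structure satisfying each axiom. We use the textbook facts about forcing with a poset $R\in N$:
the relation $r\Vdash_R\varphi$ is definable over $N$, uniformly in $R$. For $R$-generic $H$ over
$N$, the extension $N[H]$ is a transitive model of $\mathrm{ZFC}$ with the ordinals of $N$, and
$N[H]\models\varphi$ iff some $r\in H$ forces $\varphi$. Finally, $r\Vdash_R\varphi$ iff
$N[H]\models\varphi$ for every generic $H\ni r$.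

\subsection{The forcing}

Work in $N$, where $\mathrm{GCH}$ holds. Let $K$ be the class of uncountable successor cardinals
$\lambda^+$, $\lambda\ge\omega$. For $\kappa\in K$ let $Q_\kappa=\bigcup_{\alpha<\kappa}\mathbb Z^\alpha$,
ordered by end-extension (longer is stronger); this is the forcing of Section~\ref{sec:small} with
$\kappa$ in place of $\omega$. Let $P$ be the class of all set functions $p$ with
$\operatorname{dom}p\subseteq K$ and $p(\kappa)\in Q_\kappa$ for $\kappa\in\operatorname{dom}p$. Put
$p\le q$ iff $\operatorname{dom}p\supseteq\operatorname{dom}q$ and $p(\kappa)\supseteq q(\kappa)$ for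
all $\kappa\in\operatorname{dom}q$. The largest condition is $\emptyset$. For $\theta\in K$ let
\[
 P_\theta=\{p\in P:\operatorname{dom}p\subseteq\theta+1\},\qquad
 P_{>\theta}=\{p\in P:\operatorname{dom}p\cap(\theta+1)=\emptyset\},
\]
and let $p_{\le\theta}$, $p_{>\theta}$ be the corresponding restrictions of $p$. Then
$p=p_{\le\theta}\cup p_{>\theta}$, $P\cong P_\theta\times P_{>\theta}$, and $p\le p_{\le\theta}$.
Everything about $\mathrm{ZFC}$ in the extension rests on the balance between the following two
properties: the head $P_\theta$ is small, and the tail $P_{>\theta}$ is closed enough to absorb as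
many steps as the head has elements.
\begin{enumerate}
\item[(i)] Decreasing sequences of length $\le\theta$ in $P_{>\theta}$ have lower bounds, namely the
coordinatewise unions: each $\kappa\in K$ with $\kappa>\theta$ is regular, so a union of at most
$\theta$ members of $Q_\kappa$ forming a chain is in $Q_\kappa$. For the same reason
decreasing $\omega$-sequences in $P$ have lower bounds.
\item[(ii)] $|P_\theta|\le\theta$. Let $\theta=\lambda^+$. For $\mu=\nu^+\in K$, $\mathrm{GCH}$ gives
$|Q_\mu|\le\mu\cdot\aleph_0^{\nu}=\mu\cdot2^\nu=\mu$. A condition in $P_\theta$ consists of an element of
$Q_\theta$ (or nothing) at $\theta$ and a partial function on $K\cap(\lambda+1)$ with values in sets of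
size $\le\lambda$. There are at most $\lambda^\lambda=2^\lambda=\theta$ such partial functions.
\end{enumerate}

We now leave $N$. Call a filter $G\subseteq P$ \emph{generic} if it meets every dense subclass of $P$
that is definable over $N$ with parameters. Since $N$ is countable there are only countably many of
these, so there is a generic filter through each condition. Moreover:
\begin{equation}\label{eq:below}
\parbox{0.82\textwidth}{if $G$ is generic and a class $D\subseteq P$, definable over $N$, is dense below
some $p\in G$, then $G$ meets $D$ in a condition below $p$.}
\end{equation}
For $\{r\in D:r\le p\}\cup\{r:r\perp p\}$ is dense and definable, and elements of $G$ are compatible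
with $p$.

Fix a generic $G$ and let $G_\theta=G\cap P_\theta$. A $P$-name is a set $\sigma\in N$ of pairs
$(\tau,p)$ with $\tau$ a $P$-name and $p\in P$; its value is $\sigma^G=\{\tau^G:\exists p\in
G\ (\tau,p)\in\sigma\}$, and $N[G]$ is the set of all values. The check-names $\check x$ use only the
condition $\emptyset$.

\emph{$G_\theta$ is $P_\theta$-generic over $N$.} It is a filter: if $r\in G$ extends two members of
$G_\theta$, so does $r_{\le\theta}\in G_\theta$. If $D\in N$ is dense in $P_\theta$, then
$\{p:p_{\le\theta}\in D\}$ is dense in $P$, since we may extend $p$ by extending $p_{\le\theta}$ into $D$.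
So some $p\in G$ has $p_{\le\theta}\in D$, and $p_{\le\theta}\in G_\theta$. The same argument shows
that if $\theta<\theta'$ and $H$ is $P_{\theta'}$-generic, then $H\cap P_\theta$ is $P_\theta$-generic.

Every $P$-name is a set, hence a $P_\theta$-name for some $\theta\in K$, and then
$\sigma^G=\sigma^{G_\theta}$. So
\begin{equation}\label{eq:union}
   N[G]=\bigcup_{\theta\in K}N[G_\theta]
\end{equation}
is an increasing union of transitive models of $\mathrm{ZFC}$ with the same ordinals as $N$.

\subsection{The forcing theorem}

For class forcing the definability of the forcing relation is not automatic. Here the factorization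
reduces atomic formulas to set forcing. For an atomic formula $\varphi$ and $P_\theta$-names
$\sigma,\tau$ let
\[
  p\Vdash\varphi(\sigma,\tau)\quad\text{iff}\quad p_{\le\theta}\Vdash_{P_\theta}\varphi(\sigma,\tau).
\]

\emph{This does not depend on $\theta$.} Let $\theta<\theta'$ in $K$. Suppose first that
$p_{\le\theta}\Vdash_{P_\theta}\varphi$. If $H\ni p_{\le\theta'}$ is $P_{\theta'}$-generic, then $H\cap
P_\theta$ is $P_\theta$-generic, contains $p_{\le\theta}$ and gives $\sigma,\tau$ the same values as $H$.
So $\varphi$ holds, and thus $p_{\le\theta'}\Vdash_{P_{\theta'}}\varphi$. Now suppose
$p_{\le\theta}\not\Vdash_{P_\theta}\varphi$. Some $r\le p_{\le\theta}$ in $P_\theta$ forces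
$\neg\varphi$ over $P_\theta$. By the argument just given, applied to $\neg\varphi$, the condition
$r\cup p\restriction(\theta,\theta']\le p_{\le\theta'}$ forces $\neg\varphi$ over $P_{\theta'}$, so
$p_{\le\theta'}\not\Vdash_{P_{\theta'}}\varphi$.

For compound formulas, built with $\wedge,\neg,\exists$, let
\begin{itemize}
\item $p\Vdash\varphi\wedge\psi$ iff $p\Vdash\varphi$ and $p\Vdash\psi$;
\item $p\Vdash\neg\varphi$ iff no $q\le p$ has $q\Vdash\varphi$;
\item $p\Vdash\exists x\,\varphi(x)$ iff $\{r:\exists\sigma\ r\Vdash\varphi(\sigma)\}$ is dense below
$p$.
\end{itemize}
For each formula, $\Vdash$ is definable over $N$.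

\begin{lemma}[Forcing theorem]\label{lem:forcing}
For each formula $\varphi$ and all names $\vec\tau$:
\begin{enumerate}
\item[\textup{(a)}] if $p\Vdash\varphi$ and $q\le p$, then $q\Vdash\varphi$;
\item[\textup{(b)}] if $\{q:q\Vdash\varphi\}$ is dense below $p$, then $p\Vdash\varphi$;
\item[\textup{(c)}] for every generic $G$, $N[G]\models\varphi(\vec\tau^{\,G})$ iff some $p\in G$ has
$p\Vdash\varphi(\vec\tau)$;
\item[\textup{(d)}] $p\Vdash\varphi(\vec\tau)$ iff $N[G]\models\varphi(\vec\tau^{\,G})$ for all generic
$G\ni p$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) and (b), by induction on $\varphi$. For atomic $\varphi$, (a) is the corresponding fact for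
$P_\theta$. For (b), let $\{q:q\Vdash\varphi\}$ be dense below $p$. If $r\le p_{\le\theta}$ in
$P_\theta$, some $q\le r\cup p_{>\theta}$ forces $\varphi$; then $q_{\le\theta}\le r$ forces
$\varphi$ over $P_\theta$. So the conditions forcing $\varphi$ over $P_\theta$ are dense below
$p_{\le\theta}$, and (b) for $P_\theta$ applies. The case of $\wedge$ is immediate. For $\exists$,
(a) holds because a class dense below $p$ is dense below every $q\le p$, and (b) holds because a class
that is dense below densely many conditions below $p$ is dense below $p$. For $\neg$, (a) is clear. If
$\{q:q\Vdash\neg\varphi\}$ is dense below $p$ but some $r\le p$ forces $\varphi$, then some $q\le r$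
forces $\neg\varphi$, while $q\Vdash\varphi$ by (a) for $\varphi$; this contradicts the definition of
$q\Vdash\neg\varphi$. So (b) holds.

(c), by induction. \emph{Atomic formulas.} For $P_\theta$-names, $N[G]\models\varphi$ iff
$N[G_\theta]\models\varphi$ iff some $r\in G_\theta$ forces $\varphi$ over $P_\theta$. Such an $r$ is
in $G$ and $r=r_{\le\theta}$; conversely, $p\in G$ gives $p_{\le\theta}\in G_\theta$.
\emph{Conjunction.} Use (a) and the directedness of $G$. \emph{Negation.} The class of $p$ that
force $\varphi$ or $\neg\varphi$ is dense and definable, so $G$ contains such a $p$. By (a) and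
directedness $G$ does not contain conditions of both kinds. Now apply the induction hypothesis.
\emph{Existential quantifier.} If $p\in G$ forces $\exists x\,\varphi$, then by \eqref{eq:below} some
$r\in G$ and some $\sigma$ satisfy $r\Vdash\varphi(\sigma)$, so $N[G]\models\varphi(\sigma^G)$.
Conversely, if $N[G]\models\varphi(\sigma^G)$, some $r\in G$ forces $\varphi(\sigma)$, and
$r\Vdash\exists x\,\varphi$ by (a).

(d) The forward direction follows from (c). If $p\not\Vdash\varphi$, then by (b) some $q\le p$ has no
extension forcing $\varphi$, that is, $q\Vdash\neg\varphi$. A generic $G\ni q$ contains $p$ and, by (c),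
has $N[G]\models\neg\varphi$.
\end{proof}

\subsection{ZFC in the extension}

Given $\theta$ many questions about $N[G]$, we want to reduce all of them to questions about $G_\theta$
by a single strengthening in the tail. The next lemma does this: we run through all pairs consisting of
a question and a condition in the head, and extend the tail at each step. In the lemma,
$(\xi,t,\sigma)\in D$ is to be read as ``$t$ forces that $\sigma$ answers question $\xi$''.

\begin{lemma}\label{lem:tasks}
Let $\theta\in K$ and $p_0\in G$. Let $D$ be a class of triples $(\xi,t,\sigma)$ with $\xi<\theta$,
$t\in P$, $\sigma\in N$, definable over $N$ with parameters, such that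
\begin{enumerate}
\item[\textup{(D1)}] if $(\xi,t,\sigma)\in D$ and $t'\le t$, then $(\xi,t',\sigma)\in D$;
\item[\textup{(D2)}] for all $\xi<\theta$ and $t\le p_0$ there are $t'\le t$ and $\sigma$ with
$(\xi,t',\sigma)\in D$.
\end{enumerate}
Then there are $q\in G$ and a set $W\in N$ of triples $(\xi,r,\sigma)$ with $\xi<\theta$ and $r\in
P_\theta$ such that
\begin{enumerate}
\item[\textup{(W1)}] $(\xi,r\cup q_{>\theta},\sigma)\in D$ for all $(\xi,r,\sigma)\in W$;
\item[\textup{(W2)}] $r\cup q_{>\theta}\in G$ for all $r\in G_\theta$;
\item[\textup{(W3)}] for every $\xi<\theta$ there is some $(\xi,r,\sigma)\in W$ with $r\in G_\theta$.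
\end{enumerate}
\end{lemma}

\begin{proof}
Call $q\in P$ \emph{good} if there is a set $W\in N$ of such triples that satisfies (W1) and is such that
for every $\xi<\theta$ the set $W_\xi=\{r:\exists\sigma\,(\xi,r,\sigma)\in W\}$ is dense below
$q_{\le\theta}$ in $P_\theta$. The class of good conditions is definable over $N$. We show
that it is dense below $p_0$.

Let $p\le p_0$. Work in $N$. By (ii), enumerate $\theta\times\{r\in P_\theta:r\le p_{\le\theta}\}$ as
$(\xi_i,r_i)_{i<\theta}$, possibly with repetitions. We build a decreasing sequence
$(q_i)_{i\le\theta}$ in $P_{>\theta}$,
starting with $q_0=p_{>\theta}$. Given $q_i$, we have $r_i\cup q_i\le p\le p_0$. By (D2) there are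
$t'\le r_i\cup q_i$ and $\sigma$ with $(\xi_i,t',\sigma)\in D$; take the $<_L$-least such pair and put
$r_i'=t'_{\le\theta}\le r_i$, $q_{i+1}=t'_{>\theta}\le q_i$, $\sigma_i=\sigma$. At limits $i\le\theta$
let $q_i$ be the coordinatewise union, which is a condition by (i). Let
$q=p_{\le\theta}\cup q_\theta\le p$ and $W=\{(\xi_i,r_i',\sigma_i):i<\theta\}$. Since $r_i'\cup
q_\theta\le r_i'\cup q_{i+1}$, (W1) follows from (D1). Given $\xi<\theta$ and $r\le
q_{\le\theta}=p_{\le\theta}$ in $P_\theta$, the pair $(\xi,r)$ is some $(\xi_i,r_i)$, and $r_i'\le r$ is
in $W_\xi$. So $q$ is good.

By \eqref{eq:below} there is a good $q\in G$; let $W$ witness this. As $G_\theta\ni q_{\le\theta}$ is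
generic, it meets every $W_\xi$, which is (W3). If $r\in G_\theta$, a common extension of $r$ and
$q$ in $G$ is $\le r\cup q_{>\theta}$, which gives (W2).
\end{proof}

\begin{proposition}\label{prop:zfc}
$N[G]\models\mathrm{ZFC}$, and $L^{N[G]}=N$.
\end{proposition}

\begin{proof}
Extensionality, Foundation, Pairing, Union and Infinity hold because, by \eqref{eq:union}, $N[G]$ is an
increasing union of transitive models of $\mathrm{ZFC}$. Choice holds because each set is in bijection
with an ordinal in some $N[G_\theta]$. It remains to verify Collection, Separation and Power Set;
Replacement follows from the first two.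

\emph{Collection for index set $\theta\in K$.} Suppose $N[G]\models\forall\xi<\theta\,\exists
y\,\varphi(\xi,y,\tau^G)$, forced by $p_0\in G$. Let $D$ be the class of all $(\xi,t,\sigma)$ such that
$\xi<\theta$, $\sigma$ is a name and $t\Vdash\varphi(\check\xi,\sigma,\tau)$. Then (D1) is
Lemma~\ref{lem:forcing}(a). For (D2), if $t\le p_0$ then $t\Vdash\exists y\,\varphi(\check\xi,y,\tau)$ by
Lemma~\ref{lem:forcing}(d). Take $q,W$ from Lemma~\ref{lem:tasks}. For $\xi<\theta$ there is
$(\xi,r,\sigma)\in W$ with $r\in G_\theta$; then $r\cup q_{>\theta}\in G$ forces
$\varphi(\check\xi,\sigma,\tau)$, so $\varphi(\xi,\sigma^G,\tau^G)$ holds in $N[G]$. Hence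
$\{\sigma^G:\sigma\text{ occurs in }W\}$, which has the name $\{(\sigma,\emptyset):\sigma\text{ occurs
in }W\}$, is a collecting set.

\emph{Separation for subsets of $\theta\in K$.} Given $\psi(\xi,\tau)$, let $D$ consist of all
$(\xi,t,1)$ with $\xi<\theta$ and $t\Vdash\psi(\check\xi,\tau)$ and all $(\xi,t,0)$ with $\xi<\theta$ and
$t\Vdash\neg\psi(\check\xi,\tau)$. Then (D1) and, with $p_0=\emptyset$, (D2) hold, and we get $q$ and
$W$. If $(\xi,r,1)\in W$ and $r\in G_\theta$, then $r\cup q_{>\theta}\in G$ and $\psi(\xi,\tau^G)$
holds in $N[G]$; if $(\xi,r,0)\in W$ and $r\in G_\theta$, then $\neg\psi(\xi,\tau^G)$ holds. By (W3)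
one of the two occurs for each $\xi$. Hence
\[
  \{\xi<\theta:N[G]\models\psi(\xi,\tau^G)\}=\{\xi<\theta:\exists r\in G_\theta\ (\xi,r,1)\in W\}\in
  N[G_\theta].
\]
With $\psi$ the formula $\xi\in\tau$ this gives
\begin{equation}\label{eq:power}
   \mathcal P(\theta)\cap N[G]\subseteq N[G_\theta].
\end{equation}

\emph{General sets.} Let $a\in N[G]$. For some $\eta\in K$ there are an ordinal $\mu$ and a bijection
$h:\mu\to a$ in $N[G_\eta]$. Choose $\theta\in K$ with $\theta\ge\mu,\eta$. Collection for $a$ and
$\varphi(x,y)$ follows from Collection for $\theta$ and the formula ``$\xi<\mu\to\varphi(h(\xi),y)$''.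
Separation for $a$ follows from Separation for $\theta$ and ``$\xi<\mu\wedge\psi(h(\xi))$'', by taking the
image under $h$. If $c\subseteq a$ is in $N[G]$, then $h^{-1}[c]\in N[G_\theta]$ by
\eqref{eq:power}, so $c\in N[G_\theta]$. Thus $\mathcal P(a)^{N[G]}=\mathcal P(a)^{N[G_\theta]}$ is an
element of $N[G]$.

Finally, $N\models V=L$, the models $N$ and $N[G]$ have the same ordinals, and the construction of $L$ is
absolute. So $L^{N[G]}=N$.
\end{proof}

\begin{lemma}\label{lem:omega}
Every $f:\omega\to\mathrm{Ord}$ in $N[G]$ lies in $N$. Hence each $\kappa\in K$ has uncountable
cofinality in $N[G]$.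
\end{lemma}

\begin{proof}
Let $f=\dot f^G$ and let $p_0\in G$ force that $\dot f$ is a function from $\omega$ to the ordinals. We
claim that the class of all $p$ for which some $s\in N$ satisfies $p\Vdash\dot f(\check n)=(s(n))\check{\
}$ for all $n$ is dense below $p_0$. Given $p\le p_0$, build in $N$, using $<_L$, a decreasing sequence
$p=r_0\ge r_1\ge r_2\ge\cdots$ such that $r_{n+1}$ decides $\dot f(\check n)$, that is, forces it to be
$\check\gamma_n$ for some ordinal $\gamma_n$. Such a condition exists: in a generic extension by a filter
containing $r_n$ the function has some value at $n$, and by Lemma~\ref{lem:forcing}(c),(a) this is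
forced by an extension of $r_n$. A lower bound of the sequence, which exists by (i), is in the class,
with $s(n)=\gamma_n$. So $G$ contains a condition of the class, and $f=s\in N$ for the corresponding $s$.

A cofinal map $\omega\to\kappa$ in $N[G]$ would therefore be in $N$, where $\kappa$ is regular and
uncountable.
\end{proof}

\subsection{The generic functions and their shifts}

For $\kappa\in K$ let $b_\kappa=b_\kappa^G=\bigcup\{p(\kappa):p\in G,\ \kappa\in\operatorname{dom}p\}$. It
has the name
\[
  \dot b=\{((\xi,n)\check{\ },\{(\kappa,s)\}):s\in Q_\kappa,\ \xi\in\operatorname{dom}s,\ s(\xi)=n\},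
\]
where $\{(\kappa,s)\}$ is the condition with domain $\{\kappa\}$ and value $s$. By density $b_\kappa$ is a
total function $\kappa\to\mathbb Z$, and for each $\alpha<\kappa$ the restriction
$b_\kappa\restriction\alpha$ is an initial segment of some $p(\kappa)$, so it lies in $N=L^{N[G]}$. With
Lemma~\ref{lem:omega} we conclude
\[
   b_\kappa\in X^{N[G]}.
\]

Now let $g\in\Gamma_\kappa$; this group is the same in $N$ and in $N[G]$. For $p\in P$ let $\pi_g(p)$ be
$p$ if $\kappa\notin\operatorname{dom}p$, and otherwise the condition obtained from $p$ by changing only the
value at $\kappa$, to $p(\kappa)+g\restriction\operatorname{dom}p(\kappa)$. This is an automorphism of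
$P$, definable over $N$, with inverse $\pi_{-g}$. So $G'=\pi_g[G]$ is again generic. Let $\pi_{-g}$ act
on names by $\pi_{-g}\sigma=\{(\pi_{-g}\tau,\pi_{-g}p):(\tau,p)\in\sigma\}$. Since $p\in G'$ iff
$\pi_{-g}p\in G$, we have $\sigma^{G'}=(\pi_{-g}\sigma)^G$. Hence $N[G']\subseteq N[G]$, and by symmetry
\begin{equation}\label{eq:aut}
   N[G']=N[G],\qquad b_\kappa^{G'}=b_\kappa^G+g .
\end{equation}
If $\theta\in K$ and $\theta<\kappa$, then $\pi_g$ is the identity on $P_\theta$, so $G'\cap
P_\theta=G\cap P_\theta$, and $P_\theta$-names have the same values under $G$ and under $G'$.

\section{Definable monotone maps are constant on late pieces}\label{sec:proof}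

We now repeat the argument of Proposition~\ref{prop:cohen} in $N[G]$. The parameter is a value of a
$P_\theta$-name, which a shift at a coordinate $\kappa>\theta$ does not affect. The set $E_b$
need not be given as a parameter, since it is definable from $b$ and the same for all finite
modifications of $b$.

\begin{theorem}\label{thm:claim}
Let $\theta,\kappa\in K$ with $\theta<\kappa$, let $q\in N[G_\theta]$, $b=b_\kappa$, and $E=E_b$ as
computed in $N[G]$. If $F$ is a class function of $N[G]$ defined by a formula $\psi(\cdot,\cdot,q)$ and
$F\restriction E$ is a weakly monotone map $E\to\mathrm{No}$, then $F\restriction E$ is constant.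
\end{theorem}

\begin{proof}
Suppose $F\restriction E$ is weakly monotone and nonconstant, and let $C=C_{F\restriction E}$ be the cut of
Lemma~\ref{lem:split}. Since $E=b+\Gamma_\kappa$ by Proposition~\ref{prop:linear}, there are
$h_0,h_1\in\Gamma_\kappa$ with $b+h_0\in C$ and $b+h_1\notin C$.

Let $\Theta(x,h,q)$ be the formula, built from $\psi$, that says: ``$x\in X$, the class function $F$ defined
by $\psi(\cdot,\cdot,q)$ restricts to a weakly monotone nonconstant map $E_x\to\mathrm{No}$, and $x+h\in
C_{F\restriction E_x}$''. Then $N[G]\models\Theta(b,h_0,q)$. Let $\dot q$ be a $P_\theta$-name with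
$\dot q^G=q$. By Lemma~\ref{lem:forcing}(c) some $p\in G$ forces $\Theta(\dot b,\check h_0,\dot q)$.

Choose $\beta<\kappa$ larger than all elements of $\operatorname{supp}h_0\cup\operatorname{supp}h_1$ and, if
$\kappa\in\operatorname{dom}p$, with $\beta\ge\operatorname{dom}p(\kappa)$. Let $G'=\pi_{e_\beta}[G]$. Then
$\pi_{e_\beta}(p)=p$, because if $\kappa\in\operatorname{dom}p$, then $e_\beta$ vanishes on
$\operatorname{dom}p(\kappa)$. So $p\in G'$. By
\eqref{eq:aut}, $N[G']=N[G]$ and $\dot b^{G'}=b+e_\beta$; moreover $\dot q^{G'}=q$, since $\theta<\kappa$.
Lemma~\ref{lem:forcing}(c) for $G'$ therefore gives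
\[
   N[G]=N[G']\models\Theta(b+e_\beta,h_0,q),
\]
that is, $b+e_\beta+h_0\in C_{F\restriction E_{b+e_\beta}}$, where $F$ is the same class function as
before. By Lemma~\ref{lem:Ab}, $A_{b+e_\beta}=A_b$, so $E_{b+e_\beta}=E_b=E$ and the cut is the same
cut $C$. So $b+e_\beta+h_0\in C$, which contradicts Lemma~\ref{lem:shift}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} and of Theorem~\ref{thm:strong}\textup{(a)}]
The first statement of Theorem~\ref{thm:main} is part of Proposition~\ref{prop:linear}. By
Proposition~\ref{prop:zfc}, $N[G]\models\mathrm{ZFC}$. Every $q\in N[G]$ lies in some $N[G_\theta]$, by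
\eqref{eq:union}. So Theorem~\ref{thm:claim} applies to $q$ and to all $\kappa\in K$ with
$\kappa>\theta$. These form a proper class of $N[G]$, since $K$ is the class of uncountable successor
cardinals of $N=L^{N[G]}$. The sets $E_{b_\kappa}$ are convex and
isomorphic to $\Gamma_\kappa$ by Proposition~\ref{prop:linear}. This is Theorem~\ref{thm:strong}(a).

An order-embedding of $\Lambda$ into $\mathrm{No}$ is weakly monotone and nonconstant on each
$E_{b_\kappa}$. Hence, for each formula $\psi$, there is no $q\in N[G]$ for which $\psi(\cdot,\cdot,q)$ defines
such an embedding in $N[G]$. So $N[G]$ satisfies each axiom of $T$, and by Section~\ref{sec:frame} $T$ is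
consistent if $\mathrm{ZFC}$ is. Finally, if a formula $\psi$ witnessed universality for the formula defining
$\Lambda$, $\mathrm{ZFC}$ would prove that for some set $q$ it defines an embedding of $\Lambda$, and $T$
would be inconsistent.
\end{proof}

\begin{remark}
The failure is a failure of uniformity. In $\mathrm{ZFC}$ each proper initial segment of $\Lambda$ is a
set, so it does embed into $\mathrm{No}$, by Lemma~\ref{lem:sets} and \eqref{eq:wo}, and the embedding is
definable with itself as a parameter. But in $N[G]$, a class function defined from a given parameter
is not an embedding on any segment that contains $E_{b_\kappa}$ for a sufficiently large $\kappa\in K$.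
This is also why the hypothesis $\theta<\kappa$ of Theorem~\ref{thm:claim} is needed: an embedding of
$E_{b_\kappa}$, as a set of $N[G]$, is a parameter from which a nonconstant monotone map is definable, and
such a parameter cannot lie in $N[G_\theta]$ with $\theta<\kappa$.
\end{remark}

\section{Ordered fields, and classes in GB}\label{sec:fields}

\begin{proof}[Proof of Theorem~\ref{thm:strong}\textup{(b)}]
The idea is to build from a linear order $E$, possibly a proper class, an ordered field in which $E$
embeds definably. Consider the polynomial ring $\mathbb Q[t_e:e\in E]$. A monomial is given by its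
exponents, a finite-support function $E\to\omega$. Order monomials by comparing
the exponents at the largest $e$ where they differ. As for $\Gamma_\kappa$, call a nonzero finite-support
function $E\to\mathbb Z$ positive if its value at the largest point of its support is positive. Sums of
positive functions are positive, so the order of monomials is linear, and it is compatible with
multiplication of monomials, that is, addition of exponents. Call a nonzero polynomial positive if the
coefficient of its largest monomial is positive. The
largest monomial of a product is the product of the largest monomials, and the coefficients multiply. So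
sums and products of positive polynomials are positive, and we have an ordered integral domain. Its order
extends uniquely to the fraction field: $f/g>0$ iff $fg>0$.

If $E$ is a proper class, a fraction cannot be represented by the class of all pairs $(f,g)$ that give it.
But the ring is a unique factorization domain with units $\mathbb Q\setminus\{0\}$: any given polynomial
lies in a polynomial ring in finitely many variables, and if it is nonzero all its divisors lie there too,
since degrees in each variable add. So each element of the fraction field has a unique representative $f/g$
in lowest terms in which the largest monomial of $g$ has coefficient $1$. Hence the field, with its order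
and its operations, is definable from $E$.

If $e<e'$ in $E$, the largest monomial of $t_{e'}-t_e$ is $t_{e'}$, so $t_e<t_{e'}$. Thus
$e\mapsto t_e$ is an order-embedding of $E$ into the field. Apply this to $E=\Lambda$; the resulting
ordered field is definable without parameters. If a formula with a set parameter defined an order-embedding of
it into $\mathrm{No}$, its composition with $b\mapsto t_b$ would be a definable order-embedding of $\Lambda$. In
models of $T$ there is none.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}\textup{(c)}]
If $\mathrm{ZFC}$ is consistent, $T$ has a model, by Theorem~\ref{thm:main}. Take such a model together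
with its classes definable from set parameters. This is a model of $\mathrm{GB}$ with the axiom of
choice for sets: class comprehension for formulas without class quantifiers holds because definable
classes may be replaced by their definitions, and Replacement for classes is the Replacement scheme of
$\mathrm{ZFC}$. In this model the class linear order $\Lambda$ and the class ordered field of part (b)
do not embed into $\mathrm{No}$, because any class embedding would be definable from a set parameter.
\end{proof}

\begin{thebibliography}{1}
\bibitem{slides}
\emph{The Elementary Theory Of Surreal Arithmetic Is Bi-Interpretable With Set Theory}, slides,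
\url{https://jdh.hamkins.org/wp-content/uploads/Slides-Elementary-theory-of-surreal-arithmetic-Hamkins-Kobe-Japan-2025.pdf}
\end{thebibliography}

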